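\title{A maximal incomparable family inside a compact null set}

\begin{abstract}
Two subsets of $\omega$ are incomparable if each has infinitely many elements outside the other. We prove in ZFC that some compact Lebesgue null subset of the Cantor space contains a maximal incomparable family. This family is nowhere dense, meager and null. The compact set can be chosen null for the Hausdorff measure of any prescribed gauge. The existence of one maximal incomparable family that is null for all gauges at once is independent of ZFC: it follows from the Continuum Hypothesis and fails under Borel's Conjecture.
\end{abstract}

\section{Introduction}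

For $a,b\subseteq\omega$ write $a\subseteq^* b$ if $a\setminus b$ is finite, and $a=^*b$ if $a\subseteq^*b$ and $b\subseteq^*a$. The sets $a$ and $b$ are \emph{incomparable} if both $a\setminus b$ and $b\setminus a$ are infinite, that is, if neither $a\subseteq^* b$ nor $b\subseteq^* a$; otherwise they are \emph{comparable}. A family $\mathcal A$ of infinite subsets of $\omega$ is an \emph{incomparable family} if it has more than one element and any two distinct elements of it are incomparable. It is a \emph{maximal incomparable family}, or MIF, if in addition it is not properly contained in another incomparable family. One-element families are excluded because $\{\omega\}$ would otherwise be maximal: every set is comparable with $\omega$.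

Two infinite sets with finite intersection are incomparable, so every \emph{almost disjoint} family (a family of infinite sets with pairwise finite intersections) with more than one element is an incomparable family. The smallest example consists of the even and the odd numbers. It is not maximal, since the set of numbers congruent to $0$ or $1$ modulo $4$ is incomparable with both. By Zorn's Lemma every incomparable family extends to a MIF.

Identify a subset of $\omega$ with its characteristic function, and so $\mathcal P(\omega)$ with the Cantor space $2^\omega$, the countable product of the discrete space $\{0,1\}$, with the product topology and the product (Lebesgue) measure $\mu$. A family of sets is then a set of points, and one can ask how small a MIF can be. Recall that a set is \emph{nowhere dense} if its closure has empty interior, \emph{meager} if it is a countable union of nowhere dense sets, and \emph{null} if it has measure $0$. Question~2.6 of \cite{TPIF} asks the following.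
\begin{quote}
Does ZFC prove that there is a MIF that is both meager and null? Does ZFC prove that there is a nowhere dense MIF?
\end{quote}
It is known that meager and null MIFs exist if $\mathfrak r=\mathfrak c$, and also if there is a completely separable MAD family; in particular they exist if $\mathfrak c<\aleph_\omega$. Here $\mathfrak c=2^{\aleph_0}$, and $\mathfrak r$ is the least size of a family of infinite sets that no single set splits, where $x$ \emph{splits} $d$ if $d\cap x$ and $d\setminus x$ are both infinite. A MAD family is an infinite maximal almost disjoint family; it is \emph{completely separable} if every set that is not $\subseteq^*$-contained in the union of finitely many of its members contains one of its members. These notions are not used in our proofs.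

An incomparable family that is measurable is null, and one with the Baire property is meager (Proposition~\ref{prop:regular}). So the first question asks for a MIF that is measurable and has the Baire property. Zorn's Lemma, applied to all incomparable families, gives no such information. The other tool is a recursion of length $\mathfrak c$ that treats one infinite set at a time. At each stage it needs a new set incomparable with fewer than $\mathfrak c$ earlier ones, and the natural splitting argument supplies such a set only against fewer than $\mathfrak r$ sets (Remark~\ref{rem:r}). One might therefore guess that an extra hypothesis is needed. It is not: the answer to both questions is yes, and one family serves for both.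

We measure smallness more finely than the question requires. Give $2^\omega$ the metric $d(x,y)=2^{-\min\{n\,:\,x(n)\neq y(n)\}}$ for $x\neq y$, and let $\operatorname{diam}\emptyset=0$. A \emph{gauge} is a nondecreasing function $h\colon[0,\infty)\to[0,\infty)$ with $h(0)=0$ and $\lim_{t\to0^+}h(t)=0$. The corresponding \emph{Hausdorff measure} of $X\subseteq 2^\omega$ is
\[
\mathcal H^h(X)=\lim_{\delta\to0}\ \inf\Big\{\sum_{i<\omega} h(\operatorname{diam}U_i)\ :\ X\subseteq\bigcup_{i<\omega}U_i,\ \operatorname{diam}U_i\le\delta\Big\}.
\]
The number $h(t)$ is the price of a covering set of diameter $t$. The more slowly $h$ tends to $0$, the stronger the condition $\mathcal H^h(X)=0$.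

\begin{theorem}\label{thm:main}
In ZFC, for every gauge $h$ there are a compact set $C\subseteq2^\omega$ with $\mathcal H^h(C)=0$ and $\mu(C)=0$, and a MIF $\mathcal A\subseteq C$. In particular, there is a MIF that is both null and nowhere dense.
\end{theorem}

The last sentence follows from the first: nonempty open sets have positive measure, so the closed null set $C$ has empty interior, and every subset of $C$ is null, nowhere dense and hence meager.

In Theorem~\ref{thm:main} the family depends on the gauge. ZFC does not decide whether the dependence can be removed. A subset $X$ of a metric space has \emph{strong measure zero} if for every sequence of reals $\varepsilon_n>0$ there are sets $U_n$ with $\operatorname{diam}U_n\le\varepsilon_n$ and $X\subseteq\bigcup_nU_n$. \emph{Borel's Conjecture} is the statement that every strong measure zero set of reals is countable.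

\begin{theorem}\label{thm:smz}
The statement ``there is a MIF $\mathcal A$ with $\mathcal H^h(\mathcal A)=0$ for all gauges $h$ simultaneously'' (equivalently, a MIF of strong measure zero) is independent of ZFC. It holds under the Continuum Hypothesis and fails under Borel's Conjecture.
\end{theorem}

The proof of Theorem~\ref{thm:main} has three steps. Section~\ref{sec:capture} reduces the task of finding a MIF inside a given set $C$ to finding an incomparable family $\mathcal S\subseteq C$ that has a member inside every infinite set that is not a finite modification of a point of $C$. Section~\ref{sec:blocks} introduces compact sets $C$ for which $\mathcal S$ can be written down by coding initial segments. Section~\ref{sec:long} tunes the parameters to make $C$ null. Section~\ref{sec:smz} proves Theorem~\ref{thm:smz}.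

\section{Incomparable families and covers}\label{sec:prelim}

\subsection*{Basic facts on incomparable families}
Let $[\omega]^\omega$ be the set of infinite subsets of $\omega$. Intervals $[a,b)$ and $(a,b)$ with endpoints in $\omega$ are intervals of natural numbers. Three observations are used throughout.
\begin{itemize}
\item[(I1)] No set is incomparable with itself, or with one of its subsets.
\item[(I2)] If $a=^*a'$ and $b=^*b'$, then $a\setminus b=^*a'\setminus b'$ and $b\setminus a=^*b'\setminus a'$. So incomparability is invariant under finite changes.
\item[(I3)] An incomparable family $\mathcal A$ is maximal if and only if every $y\in[\omega]^\omega$ is comparable with some member of $\mathcal A$.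
\end{itemize}
For (I3): if $y$ is incomparable with all members of $\mathcal A$, then $y\notin\mathcal A$ by (I1), and $\mathcal A\cup\{y\}$ is a larger incomparable family. Conversely, if $\mathcal B\supsetneq\mathcal A$ is incomparable, then any $y\in\mathcal B\setminus\mathcal A$ is incomparable with all members of $\mathcal A$.

\begin{lemma}\label{lem:uncountable}
Every MIF is uncountable.
\end{lemma}

\begin{proof}
Let $\mathcal A$ be a countable incomparable family. Each $a\in\mathcal A$ has infinite complement, because there is $b\in\mathcal A$ with $b\ne a$, and $b\setminus a$ is infinite. Let $(d_i)_{i<\omega}$ list the infinite sets $a$ and $\omega\setminus a$, for $a\in\mathcal A$, each infinitely often. Choose $k_0<l_0<k_1<l_1<\cdots$ with $k_i,l_i\in d_i$, and put $x=\{k_i:i<\omega\}$. Each listed set contains infinitely many $k_i\in x$ and infinitely many $l_i\notin x$, so $x$ splits it. For $a\in\mathcal A$, the set $a\setminus x$ is infinite because $x$ splits $a$, and $x\setminus a=x\cap(\omega\setminus a)$ is infinite because $x$ splits $\omega\setminus a$. By (I3), $\mathcal A$ is not maximal.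
\end{proof}

\begin{remark}\label{rem:r}
The recursion above shows that $\mathfrak r$ is uncountable. If $|\mathcal A|<\mathfrak r$, then the sets $a$ and $\omega\setminus a$ number fewer than $\mathfrak r$, so one set $x$ splits them all, and $x$ is incomparable with every member of $\mathcal A$. For larger families this argument gives nothing.
\end{remark}

For a finite binary string $s$ of length $|s|=\ell$, the \emph{cylinder} $[s]$ of length $\ell$ is the set of $x\in2^\omega$ that extend $s$. It is clopen, and $\mu([s])=\operatorname{diam}[s]=2^{-\ell}$. Every open set is a disjoint union of cylinders. For a finite set $F\subseteq \omega$ the map $x\mapsto x\mathbin{\triangle}F$ is a measure-preserving homeomorphism of $2^\omega$. A set $X$ has the \emph{Baire property} if $X\mathbin{\triangle}U$ is meager for some open $U$.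

\begin{proposition}\label{prop:regular}
An incomparable family with the Baire property is meager. A measurable incomparable family is null.
\end{proposition}

\begin{proof}
Let $\mathcal A$ be incomparable, let $s$ be a string, and let $\varphi(x)=x\mathbin{\triangle}\{|s|\}$. Then $\varphi$ maps $[s]$ onto itself. The sets $\mathcal A\cap[s]$ and $\varphi(\mathcal A\cap[s])$ are disjoint, since a common point would give distinct members $x=^*\varphi(x)$ of $\mathcal A$. If $\mathcal A$ has the Baire property and is not meager, it is comeager in a nonempty open set, hence in some $[s]$; then the two disjoint sets are both comeager in $[s]$, contradicting the Baire category theorem. If $\mathcal A$ is measurable and $\mu(\mathcal A)>0$, take an open $U\supseteq\mathcal A$ with $\mu(U)<2\mu(\mathcal A)$ and write $U$ as a disjoint union of cylinders. One of them satisfies $\mu(\mathcal A\cap[s])>\mu([s])/2$, since otherwise summation gives $\mu(\mathcal A)\le\mu(U)/2$. Then two disjoint subsets of $[s]$ each have more than half of its measure, which is absurd.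
\end{proof}

\begin{remark}\label{rem:dense}
Replace each member of a MIF $\mathcal A$ by a finite modification. By (I2) and (I3) the result $\mathcal A'$ is a MIF. It lies in the union of the countably many images of $\mathcal A$ under the maps $x\mapsto x\mathbin{\triangle}F$, so it is meager or null if $\mathcal A$ is. Nowhere density behaves differently: since $\mathcal A$ is infinite, we can pick distinct members $a_s$, one for each string $s$, and change $a_s$ below $|s|$ so that it lies in $[s]$. Then $\mathcal A'$ is dense. So the second question depends on the choice of representatives modulo finite sets.
\end{remark}

\subsection*{Covers}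
The infimum in the definition of $\mathcal H^h(X)$ does not decrease as $\delta$ decreases. Hence:
\begin{itemize}
\item[(H1)] $\mathcal H^h(X)=0$ if and only if for all $\delta,\eta>0$ there is a countable cover of $X$ by sets $U_i$ with $\operatorname{diam}U_i\le\delta$ and $\sum_ih(\operatorname{diam}U_i)\le\eta$.
\item[(H2)] Every $U\subseteq 2^\omega$ lies in a closed set of measure $\operatorname{diam}U$. So if $h(t)\ge t$ for all $t$, then $\mathcal H^h(X)=0$ implies that $X$ is null.
\end{itemize}
For (H2): a positive diameter has the form $2^{-\ell}$, and then all points of $U$ agree below $\ell$, so $U$ lies in a cylinder of length $\ell$; a set of diameter $0$ has at most one point.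

All small sets in this paper are small for one reason: their points have long gaps. For $a<b$ in $\omega$ let $Z[a,b)=\{x\subseteq\omega:x\cap[a,b)=\emptyset\}$.
\begin{itemize}
\item[(H3)] $Z[a,b)$ is the union of $2^a$ cylinders of length $b$, each of diameter $2^{-b}$.
\end{itemize}
These are the cylinders of the strings of length $b$ that are arbitrary below $a$ and vanish on $[a,b)$.

\section{Finding a MIF inside a given set}\label{sec:capture}

Fix $C\subseteq2^\omega$ and apply Zorn's Lemma to the incomparable families contained in $C$. The result is maximal inside $C$, but it need not be a MIF. If $C$ is the closed null set of all sets of even numbers, then the set of odd numbers is incomparable with every infinite member of $C$, so $C$ contains no MIF. Maximality inside $C$ does take care of every $y$ that is a finite modification of a point of $C$. The remaining sets $y$ must be dealt with before Zorn's Lemma is applied, by starting from a family that already has a member comparable with each of them.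

\begin{lemma}\label{lem:capture}
Let $C\subseteq2^\omega$ and let $\mathcal S\subseteq C$ be an incomparable family. Suppose that every $y\in[\omega]^\omega$ satisfies at least one of the following:
\begin{itemize}
\item[(i)] $y=^*y'$ for some $y'\in C$;
\item[(ii)] $s\subseteq y$ for some $s\in\mathcal S$.
\end{itemize}
Then there is a MIF $\mathcal A$ with $\mathcal S\subseteq\mathcal A\subseteq C$.
\end{lemma}

\begin{proof}
Order by inclusion the incomparable families $\mathcal A$ with $\mathcal S\subseteq\mathcal A\subseteq C$. The family $\mathcal S$ is one of them, and the union of a nonempty chain of them is another, because any two elements of the union lie in one family of the chain. By Zorn's Lemma there is a maximal such $\mathcal A$. Suppose that $\mathcal A$ is not a MIF. By (I3) some $y\in[\omega]^\omega$ is incomparable with every member of $\mathcal A$. Then (ii) fails by (I1), since $\mathcal S\subseteq\mathcal A$. So there is $y'\in C$ with $y'=^*y$. The set $y'$ is infinite, and by (I2) it is incomparable with every member of $\mathcal A$; in particular $y'\notin\mathcal A$. Then $\mathcal A\cup\{y'\}\subseteq C$ is an incomparable family that properly contains $\mathcal A$, a contradiction.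
\end{proof}

Both alternatives are needed. If $C$ is closed and null, the sets satisfying (i) lie in countably many closed null images of $C$, so (ii) must hold for almost every $y$. On the other hand, (ii) cannot hold for all $y$. Take $s\in\mathcal S$ and an infinite $y\subsetneq s$. A member of $\mathcal S$ inside $y$ would be distinct from $s$ and comparable with it. So the infinite proper subsets of members of $\mathcal S$ must fall under (i). This suggests taking for $C$ a collection of ``thin'' sets that is closed under subsets, so that a set violating (i) is ``thick'' infinitely often and has room for a member of $\mathcal S$.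

Condition (ii) has the shape of complete separability. The difference is that the class of sets that must contain a member of $\mathcal S$ is determined by $C$, which we are free to design, and not by $\mathcal S$.

\section{Block systems and coding}\label{sec:blocks}

We must assign to each thick set $x$ an infinite thin subset $s_x\subseteq x$ so that the sets $s_x$ are pairwise incomparable. There are continuum many thick sets, so we want a formula and not a recursion. The model is the almost disjoint family of branches of the binary tree: the sets $\{x{\upharpoonright}m:m<\omega\}$ of finite strings are almost disjoint because distinct points $x$ have distinct long initial segments. To copy this inside $x$, we let $s_x$ record the initial segment $x\cap[0,m)$ by the \emph{position} of its elements above $m$. There are $2^m$ possible initial segments, so $x$ must offer an element at each of $2^m$ positions fixed in advance. This is what thick will mean.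

For a finite set $u\subseteq\omega$ let $c(u)=\sum_{i\in u}2^i$. By uniqueness of binary expansions $c$ is injective, and $c(u)<2^m$ when $u\subseteq[0,m)$.

\begin{example}[positions are single points]\label{ex:points}
Let $m_0=0$ and $m_{n+1}=m_n+p_n$, where $p_n=2^{m_n}+1$, and let $P_n=[m_n,m_{n+1})$. Thus
\[
P_0=\{0,1\},\qquad P_1=\{2,\dots,6\},\qquad P_2=\{7,\dots,135\},\qquad\dots
\]
Let $C$ consist of the sets that contain no block $P_n$. A set that contains only finitely many blocks is a finite modification of a point of $C$. If $x$ contains infinitely many blocks, let $s_x$ consist of one point from each block $P_n\subseteq x$, namely $m_n+c(x\cap[0,m_n))$. For $x=\omega$ the codes are $c(\emptyset)=0$, $c(\{0,1\})=3$ and $c(\{0,\dots,6\})=127$. For $y=\omega\setminus\{0\}$ the block $P_0$ is skipped, and every later code is smaller by $1$. Hence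
\[
s_x=\{0,\,5,\,134,\,\dots\},\qquad s_y=\{4,\,133,\,\dots\}.
\]
The sets $x$ and $y$ differ in one point and $y\subseteq x$, yet $s_x$ and $s_y$ are disjoint: a difference at a single place changes the code in every later block. Neither set contains a block, since each has at most one point in a block.

This $C$ is closed, and it is nowhere dense: any string extends to a string that is $1$ on a whole block, and the cylinder of the extension misses $C$. Together with Proposition~\ref{prop:blocks} below, this answers the second question. But $C$ is not null. The sets containing $P_n$ have measure $2^{-p_n}$, and $p_n\ge n+2$, so $\mu(C)\ge1-\sum_n2^{-n-2}=\frac12$.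
\end{example}

The defect of the example is that a random set is rarely thick. The remedy is to replace the points of a block by intervals and to ask only that $x$ \emph{meet} each interval, which is a likely event when the intervals are long.

\begin{definition}\label{def:blocks}
A \emph{block system} consists of natural numbers $0=m_0<m_1<\cdots$ and, for each $n$, natural numbers
\[
m_n=a^n_0<a^n_1<\dots<a^n_{p_n}=m_{n+1},\qquad\text{where } p_n=2^{m_n}+1 .
\]
Put $P_n=[m_n,m_{n+1})$ and $J^n_j=[a^n_j,a^n_{j+1})$ for $j<p_n$. A set $x\subseteq\omega$ \emph{fills} the block $P_n$ if $x\cap J^n_j\ne\emptyset$ for every $j<p_n$. The \emph{thin set} of the system is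
\[
C=\{x\subseteq\omega: x\text{ fills no block}\}.
\]
\end{definition}

The blocks partition $\omega$, and the intervals $J^n_0,\dots,J^n_{p_n-1}$ partition $P_n$. Example~\ref{ex:points} is the system in which every $J^n_j$ has one point.

\begin{proposition}\label{prop:blocks}
For every block system the thin set $C$ is compact and contains a MIF.
\end{proposition}

\begin{proof}
Whether $x$ fills $P_n$ depends only on $x\cap P_n$, so $C$ is an intersection of clopen sets and is compact. We verify the hypotheses of Lemma~\ref{lem:capture}.

For $x\subseteq\omega$ let $B_x=\{n:x\text{ fills }P_n\}$, and let $N=\{x:B_x\text{ is infinite}\}$. If $y\notin N$, choose $n_0$ larger than all elements of $B_y$. The set $y'=y\setminus[0,m_{n_0})$ is empty on the blocks $P_n$ with $n<n_0$ and agrees with $y$ on the others, so it fills no block. Thus $y=^*y'\in C$, and (i) holds for $y$.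

For $x\in N$ put $j_n(x)=c(x\cap[0,m_n))$. Then $j_n(x)<2^{m_n}<p_n$, so $J^n_{j_n(x)}$ is one of the intervals of $P_n$. Define
\[
s_x=\bigcup_{n\in B_x}\big(x\cap J^n_{j_n(x)}\big)\subseteq x .
\]
For every $n$ we have
\begin{equation}\label{eq:one}
s_x\cap P_n\subseteq J^n_{j_n(x)} .
\end{equation}

\emph{The set $s_x$ is infinite.} If $n\in B_x$, then $x$ meets every interval of $P_n$, in particular $J^n_{j_n(x)}$. So $s_x$ meets infinitely many blocks.

\emph{The set $s_x$ lies in $C$.} The last index $p_n-1=2^{m_n}$ is not a value of $j_n$, so $s_x\cap J^n_{p_n-1}=\emptyset$ for all $n$ by \eqref{eq:one}.

\emph{If $x\neq y$ are in $N$, then $s_x\cap s_y$ is finite.} Let $k\in x\mathbin{\triangle}y$. For every $n$ with $m_n>k$ the sets $x\cap[0,m_n)$ and $y\cap[0,m_n)$ differ, so $j_n(x)\ne j_n(y)$. By \eqref{eq:one}, $s_x$ and $s_y$ meet $P_n$ in disjoint intervals. So $s_x\cap s_y$ lies in the finitely many blocks with $m_n\le k$.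

Hence for $x\neq y$ in $N$ the sets $s_x$ and $s_y$ are incomparable, and in particular distinct. All cofinite sets belong to $N$, so $\mathcal S=\{s_x:x\in N\}$ has more than one element. Thus $\mathcal S\subseteq C$ is an incomparable family, and (ii) holds for every $y\in N$. Lemma~\ref{lem:capture} gives a MIF inside $C$.
\end{proof}

The proof uses the number of intervals twice. The bound $p_n\ge2^{m_n}$ gives distinct initial segments distinct intervals; without it $j_n(x)=j_n(y)$ could not be excluded. The extra interval guarantees that a set meeting only one interval of a block does not fill it; this matters only for $n=0$, where $2^{m_0}=1$. The lengths of the intervals play no role. Apart from the appeal to Zorn's Lemma, every object is given by a formula.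

\section{Long intervals: proof of Theorem~\ref{thm:main}}\label{sec:long}

The lengths of the intervals are still free, and the number $p_n$ depends only on $m_n$, so it is known before any length in $P_n$ is chosen. A point of $C$ misses one of the $p_n$ intervals of $P_n$, and by (H3) the sets that miss $J^n_j$ can be covered at the price $2^{a^n_j}h(2^{-a^n_{j+1}})$. The number of cylinders depends on the left endpoint and their diameter on the right endpoint. So we choose the endpoints from left to right.

\begin{proposition}\label{prop:null}
For every gauge $h$ there is a block system whose thin set $C$ satisfies $\mathcal H^h(C)=0$.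
\end{proposition}

\begin{proof}
Let $m_0=0$. Given $m_n$, put $p_n=2^{m_n}+1$ and $a^n_0=m_n$. Given $a^n_j$ with $j<p_n$, choose $a^n_{j+1}>a^n_j$ so large that
\begin{equation}\label{eq:long}
2^{a^n_j}\,h\big(2^{-a^n_{j+1}}\big)\le\frac{2^{-n}}{p_n}.
\end{equation}
This is possible because $h(t)\to0$ as $t\to0^+$. Put $m_{n+1}=a^n_{p_n}$.

Fix $n$. No point of $C$ fills $P_n$, so $C\subseteq\bigcup_{j<p_n}Z[a^n_j,a^n_{j+1})$. By (H3) this gives a finite cover of $C$ by cylinders of diameter at most $2^{-m_n}$, and by \eqref{eq:long} the sum of $h$ of their diameters is
\[
\sum_{j<p_n}2^{a^n_j}\,h\big(2^{-a^n_{j+1}}\big)\le2^{-n}.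
\]
Since $m_n\to\infty$, (H1) gives $\mathcal H^h(C)=0$.
\end{proof}

For $h(t)=t$, condition \eqref{eq:long} says that $|J^n_j|\ge n+\log_2p_n$. Since $p_n\le2^{m_n+1}$, intervals of length $n+m_n+1$ suffice, and the computation says that the sets not filling $P_n$ have measure at most $2^{-n}$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given $h$, let $g(t)=\max(h(t),t)$, which is a gauge. By Proposition~\ref{prop:null} there is a block system whose thin set $C$ has $\mathcal H^g(C)=0$. Then $\mathcal H^h(C)=0$ because $h\le g$, and $\mu(C)=0$ by (H2). By Proposition~\ref{prop:blocks}, $C$ is compact and contains a MIF.
\end{proof}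

\section{One family for all gauges}\label{sec:smz}

\subsection*{Strong measure zero}
The first step is to replace the quantifier over gauges by a covering property.

\begin{lemma}[Besicovitch]\label{lem:besicovitch}
A set $X\subseteq2^\omega$ has strong measure zero if and only if $\mathcal H^h(X)=0$ for every gauge $h$.
\end{lemma}

\begin{proof}
Let $X$ have strong measure zero, and let $h$ and $\delta,\eta>0$ be given. Choose $0<\varepsilon_n\le\delta$ with $h(\varepsilon_n)\le\eta2^{-n-1}$. A cover by sets $U_n$ with $\operatorname{diam}U_n\le\varepsilon_n$ has $\sum_nh(\operatorname{diam}U_n)\le\eta$, since $h$ is nondecreasing. By (H1), $\mathcal H^h(X)=0$.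

Conversely, let $\varepsilon_n>0$ be given. We need a gauge for which a cheap cover has few large members. Choose $\delta_0>\delta_1>\cdots>0$ tending to $0$ with $\delta_n\le\varepsilon_{2n}$. Let $h(0)=0$, and for $t>0$ let $h(t)=\frac1{n+1}$ for the least $n$ with $\delta_n<t$. Then $h$ is nondecreasing, and $h(t)<\frac1{n+1}$ for $t\le\delta_n$, so $h$ is a gauge. Also $h(t)\ge\frac1{n+1}$ whenever $t>\delta_n$. By (H1) there is a countable cover of $X$ whose $h$-sum is less than $1$. For each $n$, at most $n$ members of the cover have diameter greater than $\delta_n$, since $n+1$ such members contribute at least $1$. As $\delta_n\to0$, only finitely many members have diameter above any given positive number, so the members of positive diameter can be listed as $V_0,V_1,\dots$ in nonincreasing order of diameter; a finite list is continued with empty sets. If $\operatorname{diam}V_n>\delta_n$, then $V_0,\dots,V_n$ are $n+1$ members of diameter greater than $\delta_n$, which is impossible. So we may put $U_{2n}=V_n$. The countably many members of diameter $0$ are used as the sets $U_{2n+1}$, again continued with empty sets if necessary.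
\end{proof}

Subsets of strong measure zero sets have strong measure zero. So do images under uniformly continuous maps: given $\varepsilon_n$, cover the set by pieces so small that the image of the $n$th piece has diameter at most $\varepsilon_n$.

\begin{remark}\label{rem:compact}
No compact set $C$ serves in Theorem~\ref{thm:main} for all gauges. Such a $C$ would be uncountable by Lemma~\ref{lem:uncountable}, and an uncountable closed subset of $2^\omega$ contains a compact set $K$ homeomorphic to $2^\omega$. The homeomorphism is uniformly continuous, so $2^\omega$ would have strong measure zero along with $C$ and $K$. But by (H2), sets $U_n$ of diameter at most $2^{-n-2}$ cover a set of outer measure at most $\frac12$. The method of Sections~\ref{sec:capture}--\ref{sec:long} is therefore not available here.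
\end{remark}

Gaps again give the sufficient condition that we need.

\begin{lemma}\label{lem:gaps}
Let $X\subseteq2^\omega$. Suppose that for every strictly increasing $f\colon\omega\to\omega$, all but countably many $x\in X$ are disjoint from $[f(n),f(n+1))$ for some $n$. Then $X$ has strong measure zero.
\end{lemma}

\begin{proof}
Let $\varepsilon_i>0$ be given. Put $f(0)=0$. Given $f(n)$, let $G_n$ consist of the first $2^{f(n)}$ odd numbers not in $G_0\cup\dots\cup G_{n-1}$, and choose $f(n+1)>f(n)$ with $2^{-f(n+1)}\le\min_{i\in G_n}\varepsilon_i$. By (H3), $Z[f(n),f(n+1))$ is the union of $2^{f(n)}$ cylinders of diameter $2^{-f(n+1)}$; use them as the sets $U_i$ for $i\in G_n$. The sets $G_n$ are nonempty, so they partition the odd numbers. By hypothesis the sets $U_i$ with $i$ odd cover all but countably many points of $X$. Cover the remaining points by singletons $U_{2k}$, with $U_{2k}=\emptyset$ for unused indices.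
\end{proof}

\subsection*{The Continuum Hypothesis}
We run through all infinite sets $x_\alpha$. When $x_\alpha$ is incomparable with everything chosen so far, we add a subset $a_\alpha\subseteq x_\alpha$, as in alternative (ii) of Lemma~\ref{lem:capture}. Passing to a subset keeps each $b\setminus a_\alpha$ infinite at no cost. What remains is to keep each $a_\alpha\setminus b$ infinite and to leave a gap for each function met so far. The Continuum Hypothesis makes these demands countable in number at every stage, so that one $\omega$-sequence meets them all.

\begin{proposition}\label{prop:ch}
The Continuum Hypothesis implies that there is a MIF of strong measure zero.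
\end{proposition}

\begin{proof}
Enumerate $[\omega]^\omega=\{x_\alpha:\alpha<\omega_1\}$, and let $\{f_\alpha:\alpha<\omega_1\}$ enumerate the strictly increasing functions from $\omega$ to $\omega$. We build an increasing sequence of countable incomparable families $\mathcal A_\alpha$ for $\alpha<\omega_1$. Let $\mathcal A_0$ consist of the set of even numbers and the set of odd numbers, and take unions at limit stages.

Suppose $\mathcal A_\alpha$ is given. If $x_\alpha$ is comparable with some member of $\mathcal A_\alpha$, let $\mathcal A_{\alpha+1}=\mathcal A_\alpha$. Otherwise $x_\alpha\setminus b$ and $b\setminus x_\alpha$ are infinite for all $b\in\mathcal A_\alpha$; call such a stage \emph{active}. Let $(b_i)_{i<\omega}$ list $\mathcal A_\alpha$ with each member repeated infinitely often, and let $(\beta_i)_{i<\omega}$ list the ordinals $\beta\le\alpha$, possibly with repetitions. Pick $k_0\in x_\alpha\setminus b_0$. Given $k_i$, pick $n_i$ with $f_{\beta_i}(n_i)>k_i$, and then pick $k_{i+1}\ge f_{\beta_i}(n_i+1)$ in the infinite set $x_\alpha\setminus b_{i+1}$. Then $k_0<k_1<\cdots$, and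
\[
[f_{\beta_i}(n_i),f_{\beta_i}(n_i+1))\subseteq(k_i,k_{i+1}).
\]
Let $a_\alpha=\{k_i:i<\omega\}\subseteq x_\alpha$ and $\mathcal A_{\alpha+1}=\mathcal A_\alpha\cup\{a_\alpha\}$. For $b\in\mathcal A_\alpha$, the set $a_\alpha\setminus b$ contains $k_i$ for the infinitely many $i$ with $b_i=b$, and $b\setminus a_\alpha\supseteq b\setminus x_\alpha$ is infinite. So $\mathcal A_{\alpha+1}$ is incomparable. No element of $a_\alpha$ lies in $(k_i,k_{i+1})$, so
\begin{equation}\label{eq:gap}
\text{for every }\beta\le\alpha\text{ there is }n\text{ with }a_\alpha\cap[f_\beta(n),f_\beta(n+1))=\emptyset .
\end{equation}

Let $\mathcal A=\bigcup_{\alpha<\omega_1}\mathcal A_\alpha$, an incomparable family. Each $x_\alpha$ is comparable with a member of $\mathcal A_\alpha$, or else stage $\alpha$ is active and $x_\alpha\supseteq a_\alpha\in\mathcal A$. So $\mathcal A$ is a MIF by (I3). Given a strictly increasing $f=f_\beta$, every member of $\mathcal A$ outside the countable family $\mathcal A_\beta$ is $a_\alpha$ for an active stage $\alpha\ge\beta$, and by \eqref{eq:gap} it is disjoint from some $[f(n),f(n+1))$. By Lemma~\ref{lem:gaps}, $\mathcal A$ has strong measure zero.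
\end{proof}

\subsection*{Borel's Conjecture}
It remains to transfer Borel's Conjecture from the real line to $2^\omega$.

\begin{proposition}\label{prop:bc}
Borel's Conjecture implies that no MIF has strong measure zero.
\end{proposition}

\begin{proof}
Let $\pi\colon2^\omega\to[0,1]$ be given by $\pi(x)=\sum_nx(n)2^{-n-1}$. Let $x\ne y$ first differ at $k$, say $x(k)=1$ and $y(k)=0$. Then $|\pi(x)-\pi(y)|\le\sum_{n\ge k}2^{-n-1}=d(x,y)$, so $\pi$ is Lipschitz. Also
\[
\pi(x)-\pi(y)=2^{-k-1}+\sum_{n>k}\big(x(n)-y(n)\big)2^{-n-1}\ge2^{-k-1}-\sum_{n>k}2^{-n-1}=0,
\]
with equality only if $x(n)=0$ and $y(n)=1$ for all $n>k$. So $\pi$ is injective outside the countable set of eventually constant sequences, and preimages of countable sets are countable. If $X\subseteq2^\omega$ has strong measure zero, then so does $\pi(X)$. Under Borel's Conjecture $\pi(X)$ is countable, hence so is $X$, and $X$ is not a MIF by Lemma~\ref{lem:uncountable}.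
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:smz}]
By Lemma~\ref{lem:besicovitch}, a MIF is $\mathcal H^h$-null for all gauges $h$ if and only if it has strong measure zero. Such a family exists under the Continuum Hypothesis by Proposition~\ref{prop:ch}, and does not exist under Borel's Conjecture by Proposition~\ref{prop:bc}. The Continuum Hypothesis is consistent with ZFC, and so is Borel's Conjecture \cite{Laver}. Hence ZFC, if consistent, neither proves nor refutes the statement.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Laver}
R.~Laver, \emph{On the consistency of Borel's conjecture}, Acta Math. 137 (1976).

\bibitem{TPIF}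
\emph{Topological properties of incomparable families},
\texttt{https://www.matmor.unam.mx/\textasciitilde michael/preprints\_files/artincomparable.pdf}.

\end{thebibliography}
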